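# Why $k+1$ partially blind counters accept more than $k$

## 1. Valence automata

A valence automaton is a finite automaton that multiplies elements of a monoid along its run and accepts only if the product is the identity. The monoid plays the role of a storage device.

**Definition 1.** Let $M$ be a monoid with identity $1$ and let $X$ be a finite alphabet. A *valence automaton over $M$* is a tuple $A=(Q,X,M,E,q_0,F)$ with a finite set $Q$ of states, an initial state $q_0\in Q$, a set $F\subseteq Q$ of final states, and a finite set $E\subseteq Q\times X^*\times M\times Q$ of edges. A word $w\in X^*$ is *accepted* if there are edges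
$$(p_0,w_1,m_1,p_1),\ (p_1,w_2,m_2,p_2),\ \dots,\ (p_{n-1},w_n,m_n,p_n)$$
in $E$ with $p_0=q_0$, $p_n\in F$, $w=w_1\cdots w_n$ and $m_1\cdots m_n=1$ in $M$. The set of accepted words is $L(A)$, and $\mathsf{VA}(M)$ is the class of all languages accepted by valence automata over $M$.

An edge may read the empty word $\varepsilon$. Such $\varepsilon$-edges turn out to be where the difficulty lies.

**Example 2.** Over the trivial monoid the product condition is empty, so $\mathsf{VA}(\{1\})$ is the class of regular languages. Over the additive group $\mathbb Z$ (identity $0$), take states $q$ (initial) and $q'$ (final), a loop at $q$ reading $x$ with label $+1$, an edge from $q$ to $q'$ reading $\varepsilon$ with label $0$, and a loop at $q'$ reading $y$ with label $-1$. The accepted language is $\{x^ny^n:n\ge 0\}$. A $\mathbb Z$-component is called a *blind counter*: it may become negative, and is inspected only at the end.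

**Splitting convention.** An edge may be replaced by a path through new intermediate states without changing the accepted language, provided that the input words along the path concatenate to the old input word and the labels multiply to the old label. So we may assume that every edge reads at most one letter. If monoid elements are written as words over a set of generators, we may also assume that every label is a single generator or empty.

If every label $m$ is replaced by $(m,1)$, an automaton over $M$ becomes one over $M\times N$ with the same language. Hence $\mathsf{VA}(M)\subseteq\mathsf{VA}(M\times N)$ always.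

## 2. The bicyclic monoid as a counter

**Definition 3.** The *bicyclic monoid* $\mathbb B$ is the monoid presented by $\langle a,\bar a\mid a\bar a=1\rangle$.

**Example 4.** In $\mathbb B$ we have $aa\bar a\bar a=a(a\bar a)\bar a=a\bar a=1$. But $\bar a a\ne 1$, as the next lemma shows.

Let $a$ act on $\mathbb N$ by $n\mapsto n+1$, and let $\bar a$ act by $n\mapsto n-1$, defined only for $n\ge1$. Words act letter by letter from left to right. A word is defined at $n$ exactly if the counter, started at $n$, never has to go below $0$.

**Lemma 5.** This gives an action of $\mathbb B$ by partial maps, and a word $w$ over $\{a,\bar a\}$ represents $1$ in $\mathbb B$ if and only if it is defined at $0$ and maps $0$ to $0$.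

*Proof.* The word $a\bar a$ acts by $n\mapsto n+1\mapsto n$, which is the identity, so the defining relation is respected and $\mathbb B$ acts. Now delete factors $a\bar a$ from $w$ as long as possible. This does not change the element of $\mathbb B$, and the process ends in a word with no factor $a\bar a$, that is, in $\bar a^ia^j$ for some $i,j\ge0$. This word acts as $n\mapsto n-i+j$ with domain $\{n\ge i\}$. The domain determines $i$, and then the map determines $j$, so different words $\bar a^ia^j$ act differently. In particular $\bar aa$ does not act as the identity.

If $w$ represents $1$, it acts as the identity and so maps $0$ to $0$. Conversely, if $w$ is defined at $0$ and maps $0$ to $0$, then $0\ge i$ gives $i=0$, and $0=0-0+j$ gives $j=0$. So $w$ reduces to the empty word and represents $1$. $\square$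

A valence automaton over $\mathbb B$ is thus an automaton with one *partially blind* counter: the counter starts at $0$, is incremented and decremented, blocks the run if it would become negative, and must be $0$ at the end. It cannot be tested for zero during the run.

**Definition 6.** For $d\in\mathbb N$ let $\mathbb B^d$ be the direct product of $d$ copies of $\mathbb B$ (trivial for $d=0$), let $\Gamma_d=\{a_1,\bar a_1,\dots,a_d,\bar a_d\}$, and let $\varphi_d:\Gamma_d^*\to\mathbb B^d$ be the homomorphism sending $a_i,\bar a_i$ to the generators of the $i$-th copy. Put
$$D_d=\varphi_d^{-1}(1),\qquad P_d=\{w\in\Gamma_d^*: |v|_{a_i}\ge|v|_{\bar a_i}\text{ for all prefixes }v\text{ of }w\text{ and all }i\}.$$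

Applying Lemma 5 in each coordinate, we see that $w\in D_d$ if and only if $d$ counters, started at $0$, with $a_i$ incrementing and $\bar a_i$ decrementing the $i$-th, never go below $0$ and all end at $0$. The language $P_d$ drops the condition at the end, so
$$D_d=\{w\in P_d: |w|_{a_i}=|w|_{\bar a_i}\text{ for all }i\}. \tag{1}$$
Moreover,
$$D_d\in\mathsf{VA}(\mathbb B^d), \tag{2}$$
by the automaton with one state $q$, initial and final, and a loop $(q,x,\varphi_d(x),q)$ for each $x\in\Gamma_d$.

**Example 7.** The word $a_1a_2\bar a_1\bar a_2$ lies in $D_2$; the brackets of different types may cross. The word $a_1$ lies in $P_1$ but not in $D_1$, and $\bar a_1a_1$ lies in neither.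

Removing the input from such machines gives a model whose decision problem we shall need.

**Definition 8.** A *$d$-VASS* (vector addition system with states) is a pair $(S,T)$ with $S$ finite and $T\subseteq S\times\mathbb Z^d\times S$ finite. Its configurations are the elements of $S\times\mathbb N^d$, and $(s,x)\to(s',x+z)$ if $(s,z,s')\in T$ and $x+z\in\mathbb N^d$. The *reachability problem* asks, for given configurations $c,c'$, whether $c\to^*c'$.

**Example 9.** Let $d=2$, with one state $s$ and one transition $(s,(-1,2),s)$. From $(s,(2,0))$ one reaches exactly $(s,(2,0))$, $(s,(1,2))$ and $(s,(0,4))$; the last has no successor.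

## 3. Strictness of $\mathsf{VA}(\mathbb B^k)\subseteq\mathsf{VA}(\mathbb B^{k+1})$

An unused counter does no harm, so $\mathsf{VA}(\mathbb B^k)\subseteq\mathsf{VA}(\mathbb B^{k+1})$ for every $k$. Does an additional partially blind counter always let us accept some new language? The problem is posed in "Monoids as Storage Mechanisms" (http://zetzsche.xyz/doc/Zetzsche2016c.pdf), and strictness was conjectured by Jantzen (1979). The answer is yes, and the obvious candidate is a witness.

**Theorem 10.** For every $k\in\mathbb N$, $D_{k+1}\in\mathsf{VA}(\mathbb B^{k+1})\setminus\mathsf{VA}(\mathbb B^k)$. Hence $\mathsf{VA}(\mathbb B^k)\subsetneq\mathsf{VA}(\mathbb B^{k+1})$ for every $k$. Consequently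
$$D_d\in\mathsf{VA}(\mathbb B^k)\iff d\le k\iff\mathsf{VA}(\mathbb B^d)\subseteq\mathsf{VA}(\mathbb B^k).$$

The automaton for $D_{k+1}$ in (2) has one state, is deterministic, and reads one letter per edge. The theorem says that $k$ counters do not suffice even with nondeterminism and $\varepsilon$-edges.

## 4. No counter and one counter, by hand

For $k=0$ the class $\mathsf{VA}(\mathbb B^0)$ consists of the regular languages, and $D_1$ is not regular: after $a_1^m$ and $a_1^n$ with $m\neq n$, the continuation $\bar a_1^{m}$ leads into $D_1$ only in the first case, so there are infinitely many classes to distinguish.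

For $k=1$, a valence automaton over $\mathbb B$ is a pushdown automaton with one stack symbol that accepts with empty store, the stack height being the counter value. So every language in $\mathsf{VA}(\mathbb B)$ is context-free. If $D_2$ were context-free, so would be its intersection with the regular language $a_1^*a_2^*\bar a_1^*\bar a_2^*$, which is
$$\{a_1^ma_2^n\bar a_1^m\bar a_2^n: m,n\ge0\}.$$
The pumping lemma excludes this. With pumping constant $p$, take $m=n=p$. The pumped factors lie in a window of length at most $p$, which meets at most two adjacent blocks. The blocks with equal exponents are the first and third, and the second and fourth, and no such pair is adjacent. So deleting the pumped factors shortens a block without shortening its partner, and the result is not in the language. Hence $D_2\notin\mathsf{VA}(\mathbb B)$.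

For $k\ge2$ the context-free languages no longer help: by the computation just made, $\mathsf{VA}(\mathbb B^2)$ contains a language, $D_2$, that is not context-free.

## 5. Counting configurations, and the effect of $\varepsilon$-edges

The natural next attempt counts memory contents. With $k$ counters of size $O(n)$ there are $O(n^k)$ configurations, and $D_{k+1}$ requires us to remember one of about $n^{k+1}$ vectors. Without $\varepsilon$-edges this works.

**Proposition 11.** No valence automaton over $\mathbb B^k$ without $\varepsilon$-edges accepts $D_{k+1}$.

*Proof.* Suppose $A$ does. An edge reading several letters can be split into edges reading exactly one letter each, so assume that every edge of $A$ reads exactly one letter. Write the labels as words over $\Gamma_k$, of length at most $c$. For $v\in\{0,\dots,n\}^{k+1}$ let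
$$u_v=a_1^{v_1}\cdots a_{k+1}^{v_{k+1}},\qquad \bar u_v=\bar a_1^{v_1}\cdots\bar a_{k+1}^{v_{k+1}}.$$
Then $u_v\bar u_v\in D_{k+1}$, and $u_v\bar u_{v'}\in D_{k+1}$ only if $v=v'$. Fix an accepting run on each $u_v\bar u_v$ and look at the configuration, that is, state and counter vector, after $u_v$. Up to this point the run has used $|u_v|\le(k+1)n$ edges, so each counter is at most $c(k+1)n$. There are at most $|Q|\,(c(k+1)n+1)^k$ such configurations, and this is smaller than the number $(n+1)^{k+1}$ of vectors $v$ once $n$ is large. So for some $v\ne v'$ the two configurations agree. Follow the first run on $u_v$ and the second on $\bar u_{v'}$: the word $u_v\bar u_{v'}$ is accepted, a contradiction. $\square$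

With $\varepsilon$-edges exactly one sentence fails, the one that bounds the number of edges used while reading $u_v$ by $|u_v|$. Then the counters need not be linear in the length of the input, as the next example shows.

**Example 12.** Consider the following automaton over $\mathbb B^2$, with counters $x$ and $y$ operated by $a_1,\bar a_1$ and $a_2,\bar a_2$. The states are $q_0$ (initial), $p,q,r$ and $t$ (final). The edges are

- $q_0\to p$ reading $\varepsilon$, label $a_1$;
- $p\to q$ reading the letter $\mathtt a$, label $1$;
- a loop at $q$ reading $\varepsilon$, label $\bar a_1a_2a_2$;
- $q\to r$ reading $\varepsilon$, label $1$;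
- a loop at $r$ reading $\varepsilon$, label $\bar a_2a_1$;
- $r\to p$ and $p\to t$, both reading $\varepsilon$, label $1$;
- a loop at $t$ reading the letter $\mathtt b$, label $\bar a_1$.

It accepts $\{\mathtt a^n\mathtt b^m:1\le m\le2^n\}$. Indeed, $i$ turns of the loop at $q$ need $i\le x$ and change $x+y$ to $x+y+i\le2(x+y)$; the loop at $r$ preserves $x+y$. So at $p$, after $n$ letters $\mathtt a$, we have $1\le x+y\le2^n$. To accept $\mathtt a^n\mathtt b^m$ the run must leave $p$ with $x=m$ and $y=0$, so $1\le m\le2^n$. Conversely, by induction on $n$, every $(x,y)=(m,0)$ with $1\le m\le2^n$ occurs at $p$ after $\mathtt a^n$: this is clear for $n=0$, and from $(m,0)$ one gets $(m-i,2i)$ and then $(m+i,0)$ for each $0\le i\le m$, and the values $m,\dots,2m$ for $1\le m\le2^n$ cover $1,\dots,2^{n+1}$.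

So with only two counters there are $2^n$ different configurations after an input of length $n$, all of which occur in accepting runs. The inequality that Proposition 11 needs is not available when $\varepsilon$-edges are present.

We therefore stop looking at what $k$ counters can store. Suppose instead that some automaton $A$ over $\mathbb B^k$ *does* accept $D_{k+1}$. Then $A$ can be plugged in, inside any other machine, for $k+1$ of its counters, which reduces the number of counters by one. Since this can be repeated, any number of counters can be compressed to $k$, by an algorithm with the single fixed ingredient $A$. Such an algorithm would make VASS reachability too easy.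

## 6. Substituting an automaton for a factor of the storage

**Lemma 13.** Let $K,M,N$ be monoids, $\Gamma$ a finite alphabet and $\varphi:\Gamma^*\to K$ a homomorphism. Let $A$ be a valence automaton over $M$ with $L(A)=\varphi^{-1}(1)$. Let $C$ be a valence automaton over $K\times N$ whose edge labels have their $K$-components in $\varphi(\Gamma^*)$. Then there is a valence automaton $C'$ over $M\times N$ with $L(C')=L(C)$.

*Proof.* **Step 1: normalize.** We want the two machines to communicate one letter of $\Gamma$ at a time. Write the edges of $C$ as $(p,w,u,n,q)$, where $u\in\Gamma^*$ represents the $K$-component, $n\in N$ and $w$ is the input read. After splitting, $|u|\le1$ for all edges of $C$, and every edge of $A$ reads at most one letter of $\Gamma$.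

**Step 2: form the product.** The automaton $C'$ runs $C$ and feeds the word over $\Gamma$ that $C$ produces to $A$ as input. Its state set is $Q_C\times Q_A$, its initial state is the pair of initial states, its final states are $F_C\times F_A$, and its edges are

1. $((p,r),w,(m,n),(q,s))$ for each edge $(p,w,u,n,q)$ of $C$ with $|u|=1$ and each edge $(r,u,m,s)$ of $A$;
2. $((p,r),w,(1,n),(q,r))$ for each edge $(p,w,\varepsilon,n,q)$ of $C$ and each $r\in Q_A$;
3. $((p,r),\varepsilon,(m,1),(p,s))$ for each edge $(r,\varepsilon,m,s)$ of $A$ and each $p\in Q_C$.

**Step 3: compare runs.** We show that a run of $C'$ amounts to two runs sharing a word $U\in\Gamma^*$. A run of $C'$ projects to a run of $C$ (from its edges of types 1 and 2) and a run of $A$ (types 1 and 3). Both carry the same word $U$, since letters of $\Gamma$ appear only in edges of type 1, simultaneously on both sides. Conversely, given runs of $C$ and $A$ that carry the same $U=y_1\cdots y_\ell$, interleave them: for $j=1,\dots,\ell$, first perform the edges of $C$ with $u=\varepsilon$ that precede $y_j$ (type 2), then the edges of $A$ reading $\varepsilon$ that precede $y_j$ (type 3), then the two $y_j$-edges together (type 1). Finally perform the remaining edges of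 $C$ and of $A$. This is a run of $C'$. In both directions the input read by $C'$ is the input of the run of $C$; the $M$-product is that of the run of $A$ and the $N$-product that of the run of $C$, because multiplication in $M\times N$ is componentwise and the order within each run is kept.

**Step 4: compare languages.** By Step 3, $w\in L(C')$ if and only if $C$ has a run from its initial state to a final state with input $w$, $N$-product $1$ and a $\Gamma$-word $U$ such that $A$ accepts $U$. Now $A$ accepts $U$ if and only if $U\in\varphi^{-1}(1)$, that is, if and only if the $K$-product $\varphi(U)$ of the run of $C$ is $1$. So the condition says exactly that $w\in L(C)$. $\square$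

We shall need the size of $C'$. Let $\sigma$ denote the number of states plus the number of edges. If $A$ and $C$ are already normalized as in Step 1, then every edge of $C'$ arises from a pair (edge, edge), (edge, state) or (state, edge) of $C$ and $A$, and every state from a pair of states. Hence
$$\sigma(C')\le\sigma(C)\,\sigma(A). \tag{3}$$
Suppose moreover that the elements of $M$ and $N$ are written as words over fixed finite generating sets, that every $M$-label of $A$ is at most one letter, and that on every edge of $C$ the pair $(u,n)$ contains at most one letter in total. Then each edge label of $C'$ also contains at most one letter in total: in type 1, $n$ is empty. With $A$ fixed, the construction $C\mapsto C'$ is an elementary, hence primitive recursive, construction.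

**Example 14.** Let $K=\mathbb Z$, $\Gamma=\{+,-\}$, $\varphi(+)=1$, $\varphi(-)=-1$, so that $\varphi^{-1}(0)$ is the set of words with equally many $+$ and $-$. Let $A$ be the automaton over $M=\mathbb B^2$ with states $g$ (initial) and $f$ (final), loops at $g$ reading $+$ with label $a_1$ and reading $-$ with label $a_2$, an edge $g\to f$ reading $\varepsilon$ with label $1$, and a loop at $f$ reading $\varepsilon$ with label $\bar a_1\bar a_2$. At $f$ the counters can be emptied exactly if they are equal, so $L(A)=\varphi^{-1}(0)$. Take for $C$ the automaton for $\{x^ny^n\}$ of Example 2, with $N$ trivial. Then $C'$ has a loop at $(q,g)$ reading $x$ with label $a_1$, a loop at $(q',g)$ reading $y$ with label $a_2$, edges $(q,g)\to(q',g)$ and $(q,f)\to(q',f)$ with label $1$, and the two $\varepsilon$-edges of $A$ in each copy; its final state is $(q',f)$. It again accepts $\{x^ny^n\}$, now with two partially blind counters instead of one blind one.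

## 7. One equality collapses all higher levels

**Proposition 15.**

(a) If $\mathsf{VA}(K)\subseteq\mathsf{VA}(M)$, then $\mathsf{VA}(K\times N)\subseteq\mathsf{VA}(M\times N)$ for every monoid $N$.

(b) For all monoids $M,N$: if $\mathsf{VA}(M\times N^{k+1})=\mathsf{VA}(M\times N^k)$ for some $k$, then $\mathsf{VA}(M\times N^j)=\mathsf{VA}(M\times N^k)$ for all $j\ge k$.

*Proof.* (a) An automaton over $K\times N$ uses finitely many $K$-labels. Let $\Gamma$ be a finite alphabet mapped onto them, and extend the map to a homomorphism $\varphi:\Gamma^*\to K$. The language $\varphi^{-1}(1)$ is accepted by a one-state automaton over $K$ with a loop $(q,x,\varphi(x),q)$ for each $x\in\Gamma$, so it lies in $\mathsf{VA}(K)\subseteq\mathsf{VA}(M)$. Lemma 13 applies.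

(b) By (a), applied to $M\times N^{k+1}$ and $M\times N^k$ with the additional factor $N$, the inclusion $\mathsf{VA}(M\times N^{k+1})\subseteq\mathsf{VA}(M\times N^k)$ gives $\mathsf{VA}(M\times N^{k+2})\subseteq\mathsf{VA}(M\times N^{k+1})$. The reverse inclusion always holds. Iterate. $\square$

So if $\mathsf{VA}(\mathbb B^{k+1})=\mathsf{VA}(\mathbb B^k)$ for one $k$, then all the classes from level $k$ on coincide. This alone is no contradiction, as it only says that certain automata exist. What we use is that they can be *computed*, for all dimensions by one procedure.

## 8. Reachability in fixed and in variable dimension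

Recall that the primitive recursive functions are generated from zero, successor and projections by composition and primitive recursion. They are closed under iteration: if $f$ is primitive recursive, so is $(n,x)\mapsto f^n(x)$. A decision problem is primitive recursive if its characteristic function, on coded inputs, is. A problem that is reduced by a primitive recursive function to a primitive recursive problem is itself primitive recursive. For instance, iterating $n\mapsto 2^n$ shows that a tower of exponentials of height $n$ is primitive recursive as a function of $n$; in particular every elementary construction is primitive recursive.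

The proof rests on two cited theorems.

**Fact A** (J. Leroux, *The reachability problem for Petri nets is not primitive recursive*, FOCS 2021; W. Czerwiński, Ł. Orlikowski, *Reachability in vector addition systems is Ackermann-complete*, FOCS 2021). With $d$ part of the input, VASS reachability is not decidable by any primitive recursive procedure.

**Fact B** (J. Leroux, S. Schmitz, *Reachability in vector addition systems is primitive-recursive in fixed dimension*, LICS 2019). For every fixed $d$, reachability in $d$-VASS is in $\mathbf F_{d+4}$, hence primitive recursive.

Here $\mathbf F_{d+4}$ is a complexity class; we use only the conclusion "primitive recursive". The two facts do not contradict each other, since the bound in Fact B grows with $d$. They would contradict each other if dimension $d$ could be reduced to a fixed dimension $k$ primitive recursively, uniformly in $d$.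

## 9. Proof of Theorem 10

That $D_{k+1}\in\mathsf{VA}(\mathbb B^{k+1})$ is (2). Suppose, for contradiction, that $D_{k+1}\in\mathsf{VA}(\mathbb B^k)$ for some $k$. Fix one valence automaton $A$ over $\mathbb B^k$ with $L(A)=D_{k+1}$, with labels written as words over $\Gamma_k$, and split so that every edge reads at most one letter of $\Gamma_{k+1}$ and is labeled by at most one letter of $\Gamma_k$. We need not know how to find $A$: it is a fixed finite object, written into the procedure below. That procedure decides VASS reachability with the dimension part of the input.

The input is a $d$-VASS $(S,T)$ with configurations $(s,x)$ and $(s',x')$. Adding coordinates that are constantly $0$ does not change the answer, so we assume $d\ge k+1$.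

**Step 1: express reachability as nonemptiness of an automaton over $\mathbb B^d$.** Construct a valence automaton $C_d$ over $\mathbb B^d$ all of whose edges read $\varepsilon$. Its states are those in $S$, a new initial state $\iota$ and a new, unique final state $f$. Its edges are

- $\iota\to s$ with label $\varphi_d(a_1^{x_1}\cdots a_d^{x_d})$;
- $s'\to f$ with label $\varphi_d(\bar a_1^{x'_1}\cdots\bar a_d^{x'_d})$;
- for each $(p,z,q)\in T$, an edge $p\to q$ with label $\varphi_d(u_1\cdots u_d)$, where $u_i=a_i^{z_i}$ if $z_i\ge0$ and $u_i=\bar a_i^{|z_i|}$ if $z_i<0$.

The word $u_1\cdots u_d$ treats each counter either by increments only or by decrements only. So it acts on a counter vector $y$ as $y\mapsto y+z$, and it is defined exactly if $y+z\in\mathbb N^d$, just like the transition of the VASS. No edge enters $\iota$ and none leaves $f$, so a run from $\iota$ to $f$ first sets the counters from $0$ to $x$ in state $s$, then simulates the VASS, and finally subtracts $x'$ in state $s'$. By Lemma 5, applied in each coordinate, the product of the labels is $1$ if and only if the counters never become negative and end at $0$, that is, if and only if the simulated part is a valid VASS run that ends with counter vector $x'$. Hence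
$$L(C_d)=\{\varepsilon\}\ \text{ if }(s,x)\to^*(s',x'),\qquad L(C_d)=\emptyset\ \text{ otherwise.} \tag{4}$$
Now split the edges so that every label is a letter of $\Gamma_d$ or empty. If the entries of the vectors are given in binary, this may lead to an exponential increase in size; it is still an elementary construction.

**Step 2: remove counters one at a time.** For $e=d,d-1,\dots,k+1$ we are given $C_e$ over
$$\mathbb B^e=\mathbb B^{k+1}\times\mathbb B^{e-k-1},$$
with labels that are single letters of $\Gamma_e$ or empty. Apply Lemma 13 with $K=\mathbb B^{k+1}$, $\Gamma=\Gamma_{k+1}$, $\varphi=\varphi_{k+1}$, $M=\mathbb B^k$, $N=\mathbb B^{e-k-1}$ and the fixed automaton $A$; the hypothesis $L(A)=\varphi^{-1}(1)$ is $L(A)=D_{k+1}$. The result is an automaton $C_{e-1}$ over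
$$\mathbb B^k\times\mathbb B^{e-k-1}=\mathbb B^{e-1}$$
with $L(C_{e-1})=L(C_e)$. After renaming, its labels are again single letters of $\Gamma_{e-1}$ or empty, as noted after (3), so the next round can begin. All edges still read $\varepsilon$.

After $d-k$ rounds we obtain $C_k$ over $\mathbb B^k$ with $L(C_k)=L(C_d)$. Every round uses the same $A$, so by (3)
$$\sigma(C_k)\le\sigma(A)^{d-k}\,\sigma(C_d).$$
Each round is a primitive recursive construction, and so is the $(d-k)$-fold iteration; the displayed bound shows that the size grows at most exponentially in $d$.

**Step 3: decide in fixed dimension.** Each edge of $C_k$ is labeled by a letter of $\Gamma_k$ or is unlabeled. Reading $a_i$ as the vector $e_i$, $\bar a_i$ as $-e_i$ and the empty label as $0$, we see that $C_k$ is literally a $k$-VASS. By Lemma 5 in each coordinate, $L(C_k)\ne\emptyset$ if and only if, for some final state $g$ of $C_k$, the configuration $(g,0)$ is reachable from (initial state, $0$). These are finitely many reachability queries in the *fixed* dimension $k$, which Fact B answers primitive recursively.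

**Step 4: conclude.** By (4) and $L(C_k)=L(C_d)$, the procedure decides whether $(s,x)\to^*(s',x')$, and all its parts are primitive recursive. This contradicts Fact A. Hence $D_{k+1}\notin\mathsf{VA}(\mathbb B^k)$, and $\mathsf{VA}(\mathbb B^k)\subsetneq\mathsf{VA}(\mathbb B^{k+1})$.

**Step 5: the equivalences.** If $d\le k$, then $\mathsf{VA}(\mathbb B^d)\subseteq\mathsf{VA}(\mathbb B^k)$. If $\mathsf{VA}(\mathbb B^d)\subseteq\mathsf{VA}(\mathbb B^k)$, then $D_d\in\mathsf{VA}(\mathbb B^k)$ by (2). It remains to see that $D_d\in\mathsf{VA}(\mathbb B^k)$ implies $d\le k$. Suppose $d>k$. Lemma 13 with $K=\mathbb B^d$, $\varphi=\varphi_d$, $M=\mathbb B^k$ and trivial $N$ gives $\mathsf{VA}(\mathbb B^d)\subseteq\mathsf{VA}(\mathbb B^k)$. As $k+1\le d$, we get $\mathsf{VA}(\mathbb B^{k+1})\subseteq\mathsf{VA}(\mathbb B^d)\subseteq\mathsf{VA}(\mathbb B^k)$, contradicting the strictness just proved. $\blacksquare$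

The language of each $C_e$ in this proof is $\emptyset$ or $\{\varepsilon\}$. As languages these are trivial; the contradiction comes only from the cost of finding out which of the two it is.

## 10. The prefix-closed witness $P_{k+1}$, and blind counters

Is $D_{k+1}$ hard only because all counters must be $0$ at the end? No: the prefix-closed language $P_{k+1}$ already separates the classes, and blind counters can be admitted with a quantitative bound.

**Theorem 16.** If $P_d\in\mathsf{VA}(\mathbb B^k\times\mathbb Z^n)$, then $d\le k+n$. In particular, $P_d\in\mathsf{VA}(\mathbb B^k)$ if and only if $d\le k$.

*Proof.* The plan is to turn $P_d$ into $D_d$ at a small cost in counters and then use Theorem 10. Done directly, this gives only $d\le k+n+2$. Since the cost does not depend on $d$, we first take several copies of $P_d$ and so spread it over them.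

**Step 1: shuffle.** This step makes copies. Let $X,Y$ be disjoint alphabets, $L\subseteq X^*$ in $\mathsf{VA}(M)$ and $L'\subseteq Y^*$ in $\mathsf{VA}(M')$, and let $\pi_X,\pi_Y$ be the projections of $(X\cup Y)^*$ to $X^*$ and $Y^*$. Then
$$\{w\in(X\cup Y)^*:\pi_X(w)\in L,\ \pi_Y(w)\in L'\}\in\mathsf{VA}(M\times M').$$
To see this, let all edges read at most one letter, and take the product automaton in which each edge moves exactly one component, with label $(m,1)$ or $(1,m')$; a pair of states is initial, or final, if both its components are. A run projects to one run in each component. Conversely, accepting runs on $\pi_X(w)$ and $\pi_Y(w)$ can be interleaved in the order that $w$ prescribes.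

Whether $w\in P_{md}$ depends, for each $i$, only on the projection of $w$ to $\{a_i,\bar a_i\}$, because the prefixes of a projection are the projections of the prefixes. So $P_{md}$ is the shuffle of $m$ renamed copies of $P_d$, and the hypothesis gives
$$P_{md}\in\mathsf{VA}(\mathbb B^{mk}\times\mathbb Z^{mn})\quad\text{for all }m\ge1.$$

**Step 2: intersection.** If $L\in\mathsf{VA}(M)$ and $L'\in\mathsf{VA}(M')$ are languages over the same alphabet, then $L\cap L'\in\mathsf{VA}(M\times M')$. Again let all edges read at most one letter, and take the synchronized product: two edges reading the same letter are performed together with label $(m,m')$, and $\varepsilon$-edges are performed in one component alone, with label $(m,1)$ or $(1,m')$. The comparison of runs is that of Lemma 13, Step 3.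

**Step 3: one blind counter turns $P_e$ into $D_e$.** This step restores the condition at the end, for all counters at once. Let $S_e$ be the set of words over $\Gamma_e$ with equally many barred and unbarred letters. It lies in $\mathsf{VA}(\mathbb Z)$, by a one-state automaton that counts $+1$ for unbarred and $-1$ for barred letters. We have
$$D_e=P_e\cap S_e. \tag{5}$$
Indeed, for $w\in P_e$ all final counter values are $\ge0$, so they are all $0$ if and only if their sum is $0$; now use (1).

**Step 4: replace $r$ blind counters by $r+1$ partially blind ones.** We show that
$$\mathsf{VA}(N\times\mathbb Z^r)\subseteq\mathsf{VA}(N\times\mathbb B^{r+1})\quad\text{for every monoid }N. \tag{6}$$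
Split edges so that the $\mathbb Z^r$-components are $0$ or $\pm e_i$. Use counters $x_1,\dots,x_{r+1}$. Replace $+e_i$ by $a_i$, and replace $-e_i$ by $\prod_{j\ne i}a_j$ with $1\le j\le r+1$. Add a new state $f$, which becomes the unique final state, edges $(q,\varepsilon,1,f)$ for all old final states $q$, and a loop at $f$ with input $\varepsilon$ and label $(1,\bar a_1\bar a_2\cdots\bar a_{r+1})$.

Before $f$ is reached the counters never decrease, so they never block the run. Moreover, for $i\le r$ the difference $x_i-x_{r+1}$ always equals the value of the $i$-th blind counter. Indeed, $+e_i$ raises only $x_i$, so it raises this difference by $1$ and changes no other such difference. And $-e_i$ raises $x_{r+1}$ but not $x_i$, so it lowers this difference by $1$; for $l\le r$ with $l\ne i$ it raises both $x_l$ and $x_{r+1}$, so it does not change $x_l-x_{r+1}$. The loop at $f$ can bring all counters to $0$ if and only if $x_1=\dots=x_{r+1}$ on arrival, that is, if and only if all blind counters are $0$. The $N$-component is untouched. So the new automaton accepts the same language. (For $r=1$ this is the device of Example 14.)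

**Step 5: the bound.** By Steps 1 to 3, $D_{md}=P_{md}\cap S_{md}\in\mathsf{VA}(\mathbb B^{mk}\times\mathbb Z^{mn+1})$. By (6) with $r=mn+1$,
$$D_{md}\in\mathsf{VA}(\mathbb B^{m(k+n)+2}).$$
Theorem 10 gives $md\le m(k+n)+2$. With $m=3$ this reads $d\le k+n+\frac23$, and since these are integers, $d\le k+n$.

**Step 6: the converse for $n=0$.** We show $P_d\in\mathsf{VA}(\mathbb B^d)$, even without $\varepsilon$-edges; then $P_d\in\mathsf{VA}(\mathbb B^k)$ for all $k\ge d$. Use one state, initial and final. On reading $a_i$, multiply nondeterministically by $a_i$ or by $1$; on reading $\bar a_i$, multiply by $\bar a_i$. If $w$ is accepted, then, since omitting increments only lowers counters, the true values $|v|_{a_i}-|v|_{\bar a_i}$ at each prefix $v$ are at least the values in the run, hence $\ge0$. So $w\in P_d$. Conversely, let $w\in P_d$. For each $i$, match the letters $a_i$ and $\bar a_i$ like opening and closing brackets. The prefix condition says that every $\bar a_i$ has a partner. Omit exactly the increments of the unmatched $a_i$. What remains is well bracketed for each $i$, so the run is accepting. $\square$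

Since $P_d\in\mathsf{VA}(\mathbb B^d)$, Theorem 16 also yields: if $\mathsf{VA}(\mathbb B^d)\subseteq\mathsf{VA}(\mathbb B^k\times\mathbb Z^n)$, then $d\le k+n$. For $n=0$ this is sharp.

## 11. Arbitrarily many blind counters

Theorem 16 lets the number of blind counters enter the bound. It can be made irrelevant whenever emptiness with many blind counters is primitive recursive.

**Theorem 17.** Let $k\in\mathbb N$ be such that emptiness of valence automata over $\mathbb B^k\times\mathbb Z^r$ ($k$ fixed, $r$ part of the input) is primitive recursive. Then $P_{k+1}\notin\bigcup_n\mathsf{VA}(\mathbb B^k\times\mathbb Z^n)$, so $\mathsf{VA}(\mathbb B^{k+1})\not\subseteq\bigcup_n\mathsf{VA}(\mathbb B^k\times\mathbb Z^n)$. The hypothesis holds for $k=0$ and $k=1$.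

*Proof.* **Step 1: repeat the reduction with blind counters present.** Suppose $P_{k+1}\in\mathsf{VA}(\mathbb B^k\times\mathbb Z^n)$. By (5) and the intersection construction in the proof of Theorem 16, $D_{k+1}\in\mathsf{VA}(\mathbb B^k\times\mathbb Z^{n+1})$. Fix an automaton $A$ over $M=\mathbb B^k\times\mathbb Z^{n+1}$ for $D_{k+1}$, and run the procedure of Section 9 with it, the letters for the $\mathbb Z$-components being $\pm e_i$. A single round applies Lemma 13 to an automaton over
$$\mathbb B^e\times\mathbb Z^t=\mathbb B^{k+1}\times N,\qquad N=\mathbb B^{e-k-1}\times\mathbb Z^t,$$
and produces one over $M\times N\cong\mathbb B^{e-1}\times\mathbb Z^{t+n+1}$ with the same language. We start with $e=d$ and $t=0$. After $d-k$ rounds we have an automaton over $\mathbb B^k\times\mathbb Z^{(d-k)(n+1)}$, whose size is bounded through (3) as before. Its emptiness is decided primitive recursively by hypothesis; here it matters that $r=(d-k)(n+1)$ may be part of the input. So VASS reachability would be primitive recursive, contradicting Fact A. Hence $P_{k+1}\notin\bigcup_n\mathsf{VA}(\mathbb B^k\times\mathbb Z^n)$. The noninclusion follows, since $P_{k+1}\in\mathsf{VA}(\mathbb B^{k+1})$ by Theorem 16.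

**Step 2: the hypothesis for $k\le1$.** Given an automaton over $\mathbb B^k\times\mathbb Z^r$, split its edges so that each $\mathbb Z^r$-component is $0$ or $\pm e_i$. Discard its input and regard each occurrence of $+e_i$ as reading a letter $c_i$ and each occurrence of $-e_i$ as reading a letter $\bar c_i$. The component $\mathbb B^k$ is a pushdown store with one stack symbol, accepting with empty store, if $k=1$, and absent if $k=0$. So we effectively get a context-free grammar $G$, and the automaton accepts some word if and only if the Parikh image of $L(G)$, that is, the set of vectors counting the letters in words of $L(G)$, contains a vector with equal $c_i$- and $\bar c_i$-entries for all $i$. An existential Presburger formula for the Parikh image of $L(G)$ is computable in linear time (K. N. Verma, H. Seidl, T. Schwentick, *On the complexity of equational Horn clauses*, CADE 2005). Add the equalities of entries as further conjuncts. Satisfiability of existential Presburger formulas is in NP. So the test is elementary, uniformly in $r$. $\square$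

For $k\ge2$ and $n\ge1$ these notes do not prove $\mathsf{VA}(\mathbb B^{k+1})\not\subseteq\mathsf{VA}(\mathbb B^k\times\mathbb Z^n)$. Theorem 17 reduces it to a primitive recursive upper bound for $k$-VASS with additional integer counters.

## 12. Intersections, and finitely generated monoids

**Corollary 18.**

(a) For all $k,l\ge1$ there are $L\in\mathsf{VA}(\mathbb B^k)$ and $L'\in\mathsf{VA}(\mathbb B^l)$ with $L\cap L'\in\mathsf{VA}(\mathbb B^{k+l})\setminus\mathsf{VA}(\mathbb B^{k+l-1})$. In particular, no $\mathsf{VA}(\mathbb B^k)$ with $k\ge1$ is closed under intersection.

(b) There is no finitely generated monoid $M$ with $\mathsf{VA}(M)=\bigcup_k\mathsf{VA}(\mathbb B^k)$.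

*Proof.* (a) Let $L$ be the set of words over $\Gamma_{k+l}$ whose projection to the first $k$ letter pairs lies in $D_k$, and $L'$ the set of those whose projection to the last $l$ letter pairs lies, up to renaming, in $D_l$. Then $L\in\mathsf{VA}(\mathbb B^k)$ and $L'\in\mathsf{VA}(\mathbb B^l)$, by one-state automata as for (2) in which the remaining letters have label $1$. By Lemma 5 in each coordinate, $L\cap L'=D_{k+l}$, and Theorem 10 applies. For the last claim take $l=k\ge1$. Both languages lie in $\mathsf{VA}(\mathbb B^k)$, while $L\cap L'=D_{2k}\notin\mathsf{VA}(\mathbb B^{2k-1})$, and $\mathsf{VA}(\mathbb B^{2k-1})\supseteq\mathsf{VA}(\mathbb B^k)$ because $2k-1\ge k$.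

(b) Suppose $M$ is such a monoid, and let $\varphi:\Gamma^*\to M$ be a surjective homomorphism with $\Gamma$ finite. The language $\varphi^{-1}(1)$ lies in $\mathsf{VA}(M)$ by a one-state automaton, hence in $\mathsf{VA}(\mathbb B^k)$ for some $k$. Since $\varphi$ is surjective, Lemma 13, applied with $M$ in the role of $K$, with $\mathbb B^k$ in the role of $M$, and with trivial $N$, turns every automaton over $M$ into one over $\mathbb B^k$ with the same language. So $\mathsf{VA}(M)\subseteq\mathsf{VA}(\mathbb B^k)$. But $D_{k+1}\in\mathsf{VA}(\mathbb B^{k+1})\subseteq\mathsf{VA}(M)$, so $D_{k+1}\in\mathsf{VA}(\mathbb B^k)$, contradicting Theorem 10. $\square$
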